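\title{Bounded solutions with gradient blow-up for linearly degenerate hyperbolic systems}

\begin{abstract}
For a strictly hyperbolic system $u_t+A(u)u_x=F(u)$ in one space variable, all of whose characteristic fields are linearly degenerate, it has been conjectured that a $C^1$ solution can blow up in finite time only if $u$ itself becomes unbounded. We show that this is false for every number $n\ge3$ of unknowns, even with $F\equiv0$, a smooth matrix $A$ with constant eigenvalues, and data that are a smooth compactly supported perturbation of a constant. The counterexample is an explicit solution of a linear $2\times2$ system, written in logarithmic polar coordinates and wound onto a twisted annulus in $\mathbb{R}^3$. For $n\le2$ the conjectured statement is true, and for every $n$ the gradient of a bounded solution cannot blow up more slowly than $(T_*-t)^{-1}$, which is the rate of the example.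
\end{abstract}

\section{The question and the results}\label{sec:intro}

We consider the Cauchy problem
\begin{equation}\label{eq:cauchy}
u_t+A(u)u_x=F(u)\quad(x\in\mathbb{R},\ t\ge0),\qquad u(0,x)=u_0(x),
\end{equation}
for an unknown $u=(u_1,\dots,u_n)^T$, where $F\colon\mathbb{R}^n\to\mathbb{R}^n$ is of class $C^1$. We write $|\cdot|$ for the Euclidean norm and regard the gradient $\nabla g$ of a function $g(u)$ as a row vector, so that $\nabla g\,r$ is the derivative of $g$ in the direction $r$. The hypotheses are the following.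
\begin{enumerate}
\item[(H1)] $u_0$ is continuously differentiable and $\|u_0\|_{C^1}=\|u_0\|_{L^\infty}+\|u_0'\|_{L^\infty}<\infty$.
\item[(H2)] (Strict hyperbolicity.) $A$ is a $C^2$ matrix function on $\mathbb{R}^n$ with real eigenvalues $\lambda_1(u)<\dots<\lambda_n(u)$. The eigenvalues, the left eigenvectors $l_i(u)$ (rows) and the right eigenvectors $r_i(u)$ (columns) are $C^2$ on $\mathbb{R}^n$, and they are normalized by $l_i(u)r_j(u)\equiv\delta_{ij}$.
\item[(H3)] (Linear degeneracy in the sense of Lax.) $\nabla\lambda_i(u)\,r_i(u)=0$ for all $u\in\mathbb{R}^n$ and all $i$.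
\end{enumerate}
A \emph{$C^1$ solution on $[0,T)$} is a $C^1$ function on $[0,T)\times\mathbb{R}$ that satisfies \eqref{eq:cauchy} and whose norm $\|u(t,\cdot)\|_{C^1}$ is bounded on $[0,T']$ for each $T'<T$. Such a solution exists for small $T$, and it is unique (Lemma~\ref{lem:unique}). The \emph{maximal existence time} $T_*$ is the supremum of the admissible $T$. A solution on $[0,T)$ with $T<\infty$ \emph{blows up at $T$} if $\|u(t,\cdot)\|_{C^1}$ is unbounded as $t\uparrow T$; by the standard continuation criterion for $C^1$ solutions, this is what happens at $T_*$ when $T_*$ is finite.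

To see what (H3) measures, take first the scalar equation $u_t+\lambda(u)u_x=0$. The solution is constant on the lines $x=\alpha+t\lambda(u_0(\alpha))$, so it stays bounded, while
\[
u_x=\frac{u_0'(\alpha)}{1+t\,\lambda'(u_0(\alpha))\,u_0'(\alpha)}
\]
becomes infinite when neighboring lines run into each other. For $\lambda(u)=u$ and $u_0(x)=-\arctan x$ this gives $u_x(t,0)=-1/(1-t)$. For a system, decompose $u_x=\sum_jw_jr_j(u)$ with $w_i=l_i(u)u_x$. We shall see in Proposition~\ref{prop:grad} that along a characteristic curve $\dot x=\lambda_i(u)$ of the $i$-th family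
\begin{equation}\label{eq:heuristic}
\frac{d}{dt}w_i=-(\nabla\lambda_i\,r_i)\,w_i^2+\sum_{j<k}c_{ijk}(u)\,w_jw_k+\text{terms linear in }w .
\end{equation}
The first term is the Riccati term responsible for the scalar blow-up, and (H3) removes it. What remains are products of components that travel at different speeds. A linearly degenerate system may still blow up, as $u_t=u^2$ shows, but there $u$ itself becomes infinite. It is natural to guess that this is the only way. A conjecture originally stated by A.~Majda for systems of conservation laws is formulated in \cite{source} for the system \eqref{eq:cauchy} as follows.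

\begin{quote}
\textbf{Conjecture.} \emph{Under} (H1)--(H3)\emph{, if the $C^1$ solution of \eqref{eq:cauchy} blows up at a finite time $T_*$, then $\sup_{0\le t<T_*}\|u(t,\cdot)\|_{C^0}=\infty$.}
\end{quote}

We prove that the answer depends on the number of unknowns.

\begin{theorem}\label{thm:main}
Let $n\ge3$ and $F\equiv0$. There are a $C^\infty$ matrix function $A$ on $\mathbb{R}^n$ with constant, distinct, real eigenvalues, satisfying \textup{(H2)} and \textup{(H3)}, and a bounded $u_0\in C^\infty(\mathbb{R};\mathbb{R}^n)$ with all derivatives bounded, such that the $C^1$ solution of \eqref{eq:cauchy} has maximal existence time $T_*=1$ and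
\[
\sup_{0\le t<1}\|u(t,\cdot)\|_{C^0}<\infty,\qquad \|u_x(t,\cdot)\|_{L^\infty}\ge\frac1{1-t}\quad(0\le t<1).
\]
\end{theorem}

\begin{theorem}\label{thm:local}
In Theorem~\ref{thm:main}, for a suitable such $A$, one can take $u_0-\bar u\in C_c^\infty(\mathbb{R};\mathbb{R}^n)$ for some constant $\bar u$. Replacing $u_0(x)$ by $u_0(\varepsilon x)$ gives $T_*=1/\varepsilon$, for any $\varepsilon>0$.
\end{theorem}

\begin{theorem}\label{thm:low}
For $n=1$ and $n=2$ the statement of the Conjecture is true, for every $F\in C^1$. Thus it holds for $n\le2$ and fails for every $n\ge3$.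
\end{theorem}

\begin{theorem}\label{thm:rate}
Let $n\ge1$ and assume \textup{(H1)--(H3)}. For every $M>0$ there are constants $c_M,C_M>0$, depending only on $M$ and on the system, with the following property: if the $C^1$ solution blows up at a finite time $T_*$ and $|u|\le M$ on $[0,T_*)\times\mathbb{R}$, then
\[
\|u_x(t,\cdot)\|_{L^\infty}\ge\frac{c_M}{e^{C_M(T_*-t)}-1}\qquad(0\le t<T_*).
\]
The rate $(T_*-t)^{-1}$, which is attained by the solution constructed in the proof of Theorem~\ref{thm:main}, is therefore the slowest possible.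
\end{theorem}

These results concern the Conjecture for general systems \eqref{eq:cauchy}. The matrix $A$ of Theorem~\ref{thm:main} is not claimed to be the Jacobian matrix of a flux, and nothing is claimed about the version restricted to conservation laws.

Section~\ref{sec:model} shows the blow-up mechanism on a $2\times2$ system whose state space is a plane annulus, and explains why that system does not extend to $\mathbb{R}^2$. Section~\ref{sec:frame} extends it to $\mathbb{R}^3$, and Section~\ref{sec:blowup} proves Theorems~\ref{thm:main} and~\ref{thm:local}. Section~\ref{sec:grad} justifies \eqref{eq:heuristic} for solutions that are only $C^1$ and proves Theorem~\ref{thm:rate}. Section~\ref{sec:low} proves Theorem~\ref{thm:low}; the planar fact used there is the one that obstructs the extension in Section~\ref{sec:model}.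

\section{A linear system in logarithmic coordinates}\label{sec:model}

If the eigenvalues of $A$ are constant, then (H3) is automatic, the characteristics of each family are parallel lines, and all the nonlinearity sits in the eigenvectors. The cheapest systems of this kind arise from a linear system by a nonlinear change of unknown. The gradient of the new unknown can then blow up only where the change is singular. So we look for a change of unknown that is singular at a point, takes bounded values, and still produces a matrix that is smooth on the closure of these values. Scale invariance provides one.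

Consider, for $V=(V_1,V_2)^T$, the system
\begin{equation}\label{eq:linear}
V_t+JV_x=0,\qquad J=\begin{pmatrix}0&1\\1&0\end{pmatrix}.
\end{equation}
The matrix $J$ has the eigenvalues $-1$ and $1$, with orthonormal eigenvectors $d_1=\frac1{\sqrt2}(-1,1)^T$ and $d_2=\frac1{\sqrt2}(1,1)^T$. Let $I=(-\frac{3\pi}4,\frac{3\pi}4)$ and
\[
\Sigma=\{e^\eta(\cos\xi,\sin\xi)^T:\eta\in\mathbb{R},\ \xi\in I\}=\mathbb{R}^2\setminus\{V_1\le-|V_2|\}.
\]
On $\Sigma$ the functions $\eta,\xi$ are smooth: if $V$ is identified with $V_1+iV_2$, then $\zeta=\eta+i\xi$ is the principal value of $\log V$. Since $JV$ corresponds to $i\overline V$, the system \eqref{eq:linear} becomes $\zeta_t+ie^{-2i\xi}\,\overline{\zeta_x}=0$, that is,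
\begin{equation}\label{eq:log}
\eta_t+\sin2\xi\,\eta_x+\cos2\xi\,\xi_x=0,\qquad \xi_t+\cos2\xi\,\eta_x-\sin2\xi\,\xi_x=0 .
\end{equation}
The coefficients do not depend on $\eta$, because \eqref{eq:linear} is invariant under $V\mapsto cV$. We may therefore regard $\eta$ as an angle modulo $2\pi$, and \eqref{eq:log} becomes a system on the annulus $(\mathbb{R}/2\pi\mathbb{Z})\times I$. When $V$ tends to $0$, the variable $\eta$ tends to $-\infty$, but the point of the annulus merely winds around it.

To transfer solutions to a system in $\mathbb{R}^n$ we need the eigenvectors of $J$ in the coordinates $(\eta,\xi)$. The coordinate vectors are $E_\eta=e^\eta(\cos\xi,\sin\xi)^T$ and $E_\xi=e^\eta(-\sin\xi,\cos\xi)^T$. With $\varphi=\frac\pi4-\xi$ the addition formulas give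
\begin{equation}\label{eq:diag}
\begin{aligned}
\cos\varphi\,E_\xi-\sin\varphi\,E_\eta&=e^\eta\bigl(-\sin(\xi+\varphi),\cos(\xi+\varphi)\bigr)^T=e^\eta d_1,\\
\sin\varphi\,E_\xi+\cos\varphi\,E_\eta&=e^\eta\bigl(\cos(\xi+\varphi),\sin(\xi+\varphi)\bigr)^T=e^\eta d_2 .
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:transfer}
Let $\Phi\colon\mathbb{R}\times I\to\mathbb{R}^n$, $(\eta,\xi)\mapsto\Phi(\eta,\xi)$, be smooth, put $\varphi=\frac\pi4-\xi$ and
\[
R_1=\cos\varphi\,\Phi_\xi-\sin\varphi\,\Phi_\eta,\qquad R_2=\sin\varphi\,\Phi_\xi+\cos\varphi\,\Phi_\eta ,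
\]
and let $A$ be a matrix function on the image of $\Phi$ with $A(\Phi)R_1=-R_1$ and $A(\Phi)R_2=R_2$ at every $(\eta,\xi)$. If $V\colon[0,T)\times\mathbb{R}\to\Sigma$ is a smooth solution of \eqref{eq:linear}, then $u=\Phi(\eta,\xi)$ is smooth, $u_t+A(u)u_x=0$, and $u_x=e^{-\eta}\bigl((d_1\cdot V_x)R_1+(d_2\cdot V_x)R_2\bigr)$.
\end{lemma}

\begin{proof}
Fix $(t,x)$ and let $T_0\colon\mathbb{R}^2\to\mathbb{R}^n$ be the linear map with $T_0E_\eta=\Phi_\eta$ and $T_0E_\xi=\Phi_\xi$. By the chain rule $V_t=\eta_tE_\eta+\xi_tE_\xi$ and $u_t=\eta_t\Phi_\eta+\xi_t\Phi_\xi$, so $u_t=T_0V_t$; in the same way $u_x=T_0V_x$. By \eqref{eq:diag}, $T_0d_i=e^{-\eta}R_i$. This gives the formula for $u_x$, and it gives $A(u)T_0d_i=T_0Jd_i$ for $i=1,2$, so $A(u)T_0=T_0J$. Hence $u_t+A(u)u_x=T_0(V_t+JV_x)=0$.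
\end{proof}

\subsection*{The model on a plane annulus}
Let $(\rho,\eta)$ be polar coordinates in $\mathbb{R}^2$, with $e_\rho=(\cos\eta,\sin\eta)^T$ and $e_\eta=(-\sin\eta,\cos\eta)^T$, and take $\Phi^\flat(\eta,\xi)=(5+\xi)e_\rho(\eta)$. Its image is the open annulus $\mathcal{A}=\{|\rho-5|<\frac{3\pi}4\}$, and $\Phi^\flat_\xi=e_\rho$, $\Phi^\flat_\eta=\rho e_\eta$. Since $\varphi=\frac\pi4-(\rho-5)$ is a function on $\mathcal{A}$, the vectors $R_1,R_2$ form a smooth frame on $\mathcal{A}$, and the conditions $AR_1=-R_1$, $AR_2=R_2$ define a smooth matrix $A$ on $\mathcal{A}$ with constant eigenvalues. Now take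
\begin{equation}\label{eq:V}
V(t,x)=(1-t,\,x)^T ,
\end{equation}
which solves \eqref{eq:linear} because $V_t=(-1,0)^T$ and $JV_x=J(0,1)^T=(1,0)^T$. For $t<1$ it lies in the right half-plane, with
\begin{equation}\label{eq:etaxi}
\eta=\tfrac12\ln\bigl((1-t)^2+x^2\bigr),\qquad\xi=\arctan\frac{x}{1-t}\in\bigl(-\tfrac\pi2,\tfrac\pi2\bigr).
\end{equation}
The solution $u=\Phi^\flat(\eta,\xi)$ stays in the compact set $|\rho-5|\le\frac\pi2$. On the line $x=0$ we have $\xi=0$ and $\eta=\ln(1-t)$, so $u(t,0)$ runs infinitely often around the circle $\rho=5$ as $t\uparrow1$; moreover $\eta_x=0$ and $\xi_x=1/(1-t)$ there, so $|u_x(t,0)|=1/(1-t)$. No two characteristics of one family meet; the singularity is an oscillation that concentrates at the point $(t,x)=(1,0)$.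

This is not yet a counterexample, since (H2) asks for a matrix on all of $\mathbb{R}^n$, and here the hole of the annulus cannot be filled. On the circle $\xi=\frac\pi4$ we have $\varphi=0$ and $R_2=\rho e_\eta$: the ray $V\in\mathbb{R}_+d_2$ has closed up. If $A$ extended to $\mathbb{R}^2$ with (H2), the nowhere vanishing field $r_2$ would be tangent to this circle, which would be a periodic orbit of $r_2$. But a periodic orbit of a planar vector field encloses a zero of the field.

\section{Extending the eigenframe to $\mathbb{R}^3$}\label{sec:frame}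

Let $(\rho,\eta,z)$ be cylindrical coordinates in $\mathbb{R}^3$, let $e_1,e_2,e_3$ be the standard basis, and let $e_\rho=(\cos\eta,\sin\eta,0)^T$, $e_\eta=(-\sin\eta,\cos\eta,0)^T$. For a unit vector $a$ let $\mathrm{Rot}(a,\eta)\in SO(3)$ be the right-handed rotation about $a$ by the angle $\eta$,
\begin{equation}\label{eq:rodrigues}
\mathrm{Rot}(a,\eta)v=\cos\eta\;v+\sin\eta\;a\times v+(1-\cos\eta)(a\cdot v)\,a .
\end{equation}

The following discussion motivates the construction and is not used in the proof. Suppose we place $\mathcal{A}$ flat in the plane $z=0$ and take $e_3$ as third eigenvector. Along the circle $\xi=\frac\pi4$ the eigenframe is $(e_\rho,\rho e_\eta,e_3)$, which after normalization is the loop $\eta\mapsto\mathrm{Rot}(e_3,\eta)$ in $SO(3)$. A continuous frame on $\mathbb{R}^3$ restricts on a circle to a contractible loop of frames: shrink the circle to a point, and apply the Gram--Schmidt process to stay in $SO(3)$. But the fundamental group of $SO(3)$ has two elements, and one full turn about an axis represents the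 nontrivial one. So the flat frame does not extend. The product of two full turns, however, is trivial, and a contraction is explicit: in $\mathrm{Rot}(e_3,\eta)\mathrm{Rot}(a,\eta)$ move the axis $a$ from $e_2$ to $-e_3$. We therefore give the annulus one full twist about its core circle, so that its frame becomes $\mathrm{Rot}(e_3,\eta)\mathrm{Rot}(e_2,\eta)$.

\subsection*{The twisted annulus}
Put
\[
m(\eta)=\cos\eta\,e_\rho-\sin\eta\,e_3,\qquad k(\eta)=\sin\eta\,e_\rho+\cos\eta\,e_3 ,
\]
so that $(m,e_\eta,k)$ is an orthonormal frame, and define for $\eta\in\mathbb{R}$, $\xi\in I$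
\begin{equation}\label{eq:Phi}
\Phi(\eta,\xi)=5e_\rho(\eta)+\xi\,m(\eta)=\bigl((5+\xi\cos\eta)\cos\eta,\ (5+\xi\cos\eta)\sin\eta,\ -\xi\sin\eta\bigr)^T ;
\end{equation}
see Figure~\ref{fig:twist}. The point $\Phi(\eta,\xi)$ has azimuth $\eta$, height $z=-\xi\sin\eta$ and radius $\rho=5+\xi\cos\eta>5-\frac{3\pi}4>2$. Since $e_\rho'=e_\eta$, we have $m'=-\sin\eta\,e_\rho+\cos\eta\,e_\eta-\cos\eta\,e_3=\cos\eta\,e_\eta-k$, and therefore
\begin{equation}\label{eq:dPhi}
\Phi_\xi=m,\qquad\Phi_\eta=5e_\eta+\xi(\cos\eta\,e_\eta-k)=\rho\,e_\eta-\xi\,k .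
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\draw[dashed] (0,-1)--(0,1) (3,-1)--(3,1) (6,-1)--(6,1) (9,-1)--(9,1);
\draw[gray] (0,0)--(2.5,0) (3,0)--(5.5,0) (6,0)--(8.5,0) (9,0)--(11.5,0);
\draw[very thick,->] (0.8,0)--(2.2,0);
\draw[very thick,->] (4.5,0.7)--(4.5,-0.7);
\draw[very thick,->] (8.2,0)--(6.8,0);
\draw[very thick,->] (10.5,-0.7)--(10.5,0.7);
\fill (1.5,0) circle (2pt) (4.5,0) circle (2pt) (7.5,0) circle (2pt) (10.5,0) circle (2pt);
\node at (1.5,-1.3) {$\eta=0$};
\node at (4.5,-1.3) {$\eta=\pi/2$};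
\node at (7.5,-1.3) {$\eta=\pi$};
\node at (10.5,-1.3) {$\eta=3\pi/2$};
\node[left] at (0,0.9) {$z$};
\node[above] at (2.5,0) {$\rho$};
\end{tikzpicture}
\caption{Sections of the twisted annulus in $\mathbb{R}^3$ by four half-planes of constant azimuth $\eta$ bounded by the $z$-axis (dashed). The dot is the core circle $\rho=5$, $z=0$. The section is a segment of length $3\pi/2$ centered at the dot, and the arrow points in the direction of increasing $\xi$. The segment makes one full turn while $\eta$ goes once around the axis.}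
\label{fig:twist}
\end{figure}

\subsection*{The frame}
We need vector fields $q_1,q_2$ and a function $\psi$ on $\mathbb{R}^3$ that restrict to $\Phi_\xi,\Phi_\eta$ and $\xi$ on the annulus, and a field $q_3$ that completes them to a frame. Fix a $C^\infty$ function $\sigma(\rho)\in[0,1]$ with $\sigma=0$ for $\rho\le1$ and $\sigma=1$ for $\rho\ge2$. Define the unit vector $a(\rho)=\sin(\frac\pi2\sigma)\,e_2-\cos(\frac\pi2\sigma)\,e_3$ and, for $\rho>0$,
\[
B=\mathrm{Rot}(e_3,\eta)\,\mathrm{Rot}(a(\rho),\eta)\in SO(3).
\]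
By \eqref{eq:rodrigues} the entries of $B$ are polynomials in $\cos\eta$, $\sin\eta$ and the components of $a(\rho)$, so $B$ is smooth on $\{\rho>0\}$. For $0<\rho\le1$ we have $a=-e_3$ and $B=\mathrm{Rot}(e_3,\eta)\mathrm{Rot}(e_3,-\eta)=\mathrm{Id}$, so setting $B=\mathrm{Id}$ on the axis makes $B$ smooth on $\mathbb{R}^3$. For $\rho\ge2$ we have $a=e_2$; since $e_2\times e_1=-e_3$ and $e_2\times e_3=e_1$, formula \eqref{eq:rodrigues} shows that $\mathrm{Rot}(e_2,\eta)$ maps $e_1,e_2,e_3$ to $\cos\eta\,e_1-\sin\eta\,e_3$, $e_2$, $\sin\eta\,e_1+\cos\eta\,e_3$. As $\mathrm{Rot}(e_3,\eta)$ maps $e_1,e_2,e_3$ to $e_\rho,e_\eta,e_3$, we obtain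
\begin{equation}\label{eq:B}
Be_1=m,\qquad Be_2=e_\eta,\qquad Be_3=k\qquad(\rho\ge2).
\end{equation}
The function $\hat\xi=(\rho-5)\cos\eta-z\sin\eta$ is smooth on $\{\rho>0\}$, and at the point $\Phi(\eta,\xi)$ it equals $\xi\cos^2\eta+\xi\sin^2\eta=\xi$. The products $\psi=\sigma\hat\xi$ and $\sigma\rho$ vanish for $\rho\le1$ and are smooth on $\mathbb{R}^3$. Put
\[
q_1=Be_1,\qquad q_2=(1-\sigma+\sigma\rho)\,Be_2-\psi\,Be_3,\qquad q_3=Be_3 .
\]
Then $\det(q_1,q_2,q_3)=1-\sigma+\sigma\rho$, which equals $1$ for $\rho\le1$ and is at least $1$ for $\rho\ge1$. So $(q_1,q_2,q_3)$ is a smooth frame on $\mathbb{R}^3$. On the annulus $\sigma=1$, and \eqref{eq:dPhi}, \eqref{eq:B} give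
\begin{equation}\label{eq:restrict}
\psi=\xi,\qquad q_1=\Phi_\xi,\qquad q_2=\Phi_\eta\qquad\text{at the point }\Phi(\eta,\xi).
\end{equation}

\subsection*{The matrix}
With $\varphi=\frac\pi4-\psi$, now a smooth function on $\mathbb{R}^3$, let
\[
r_1=\cos\varphi\,q_1-\sin\varphi\,q_2,\qquad r_2=\sin\varphi\,q_1+\cos\varphi\,q_2,\qquad r_3=q_3 .
\]
The matrix $R=(r_1|r_2|r_3)$ has the same determinant as $(q_1|q_2|q_3)$, so it is invertible everywhere, and we define
\begin{equation}\label{eq:A}
A=R\,\mathrm{diag}(-1,1,2)\,R^{-1}.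
\end{equation}

\begin{proposition}\label{prop:lift}
The matrix function \eqref{eq:A} is $C^\infty$ on $\mathbb{R}^3$, has the eigenvalues $-1,1,2$, and satisfies \textup{(H2)} and \textup{(H3)}. If $V\colon[0,T)\times\mathbb{R}\to\Sigma$ is a smooth solution of \eqref{eq:linear}, then $u=\Phi(\eta,\xi)$, with $\Phi$ as in \eqref{eq:Phi}, is a smooth function with $u_t+A(u)u_x=0$ and
\begin{equation}\label{eq:bounds}
|u|\le5+|\xi|<5+\frac{3\pi}4,\qquad\frac{|V_x|}{|V|}\le|u_x|\le8\,\frac{|V_x|}{|V|}.
\end{equation}
\end{proposition}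

\begin{proof}
The $r_i$ are smooth right eigenvectors, and the rows $l_i$ of $R^{-1}$ are smooth left eigenvectors with $l_ir_j=\delta_{ij}$. This is (H2), and (H3) holds because $\nabla\lambda_i\equiv0$. By \eqref{eq:restrict}, $r_1$ and $r_2$ coincide on the annulus with the vectors $R_1,R_2$ of Lemma~\ref{lem:transfer}, so $u$ solves the system. The first bound holds because $e_\rho$ and $m$ are unit vectors. By \eqref{eq:dPhi}, $u_x=\xi_xm+\eta_x(\rho e_\eta-\xi k)$, so $|u_x|^2=\xi_x^2+\eta_x^2(\rho^2+\xi^2)$ with $1<\rho^2+\xi^2<(5+\frac{3\pi}4)^2+(\frac{3\pi}4)^2<64$. On the other hand $E_\eta,E_\xi$ are orthogonal of length $|V|$, so $|V_x|^2=|V|^2(\eta_x^2+\xi_x^2)$.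
\end{proof}

\section{Blow-up of the gradient}\label{sec:blowup}

To know that an explicit solution is \emph{the} solution, and that it cannot be continued, we need uniqueness in the class $C^1$. The proof is an energy estimate with the symmetrizer built from the left eigenvectors.

\begin{lemma}\label{lem:unique}
Assume \textup{(H2)}. Two $C^1$ solutions of \eqref{eq:cauchy} on $[0,T)$ with the same data coincide. Consequently, if a $C^1$ solution on $[0,T)$ blows up at $T<\infty$, then $T_*=T$.
\end{lemma}

\begin{proof}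
Let $u,\tilde u$ be two solutions, $v=u-\tilde u$, and $T'<T$. All constants below are uniform on $[0,T']\times\mathbb{R}$, where $u,\tilde u,u_x,\tilde u_x$ and $u_t=F(u)-A(u)u_x$ are bounded. Subtracting the equations gives
\[
v_t+A(u)v_x=-\bigl(A(u)-A(\tilde u)\bigr)\tilde u_x+F(u)-F(\tilde u),
\]
and the right side is at most $C|v|$, since $A$ and $F$ are Lipschitz on balls. Let $L$ be the matrix with rows $l_i(u(t,x))$, let $\Lambda=\mathrm{diag}(\lambda_i(u))$, and let $S=L^TL$. Then $S\ge c\,\mathrm{Id}$ with $c>0$, the matrix $SA(u)=L^T\Lambda L$ is symmetric, and both matrices have bounded first derivatives in $(t,x)$. Hence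
\[
\partial_t(v\cdot Sv)+\partial_x(v\cdot SAv)=2v\cdot S(v_t+Av_x)+v\cdot\bigl(S_t+(SA)_x\bigr)v\le C\,v\cdot Sv .
\]
Let $\Lambda_0=\sup_{i,t,x}|\lambda_i(u)|$, so that $\Lambda_0S\pm SA=L^T(\Lambda_0\,\mathrm{Id}\pm\Lambda)L\ge0$. For $K>\Lambda_0T'$ put $x_\pm(t)=\pm(K-\Lambda_0t)$ and $e(t)=\int_{x_-(t)}^{x_+(t)}v\cdot Sv\,dx$. Then
\[
e'(t)\le Ce(t)-v\cdot(\Lambda_0S+SA)v\big|_{x=x_+(t)}-v\cdot(\Lambda_0S-SA)v\big|_{x=x_-(t)}\le Ce(t).
\]
Since $e(0)=0$, Gronwall's inequality gives $e\equiv0$ on $[0,T']$; and $K$ and $T'$ are arbitrary. For the last statement, a solution on a longer interval would agree with the given one on $[0,T)$ and have bounded $C^1$ norm on $[0,T]$.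
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=3$, let $A$ be the matrix \eqref{eq:A}, and let $u=\Phi(\eta,\xi)$ with $\eta,\xi$ given by \eqref{eq:etaxi}. By Proposition~\ref{prop:lift} applied to $V=(1-t,x)^T$, the function $u$ is a smooth solution of the equation on $[0,1)\times\mathbb{R}$ with $|u|\le5+\frac\pi2$. Since $|V_x|=1$,
\begin{equation}\label{eq:rate}
\frac1{\sqrt{(1-t)^2+x^2}}\le|u_x(t,x)|\le\frac8{\sqrt{(1-t)^2+x^2}}\le\frac8{1-t}.
\end{equation}
The upper bound shows that $u$ is a $C^1$ solution on $[0,1)$ in the sense of Section~\ref{sec:intro}. The lower bound at $x=0$ gives $\|u_x(t,\cdot)\|_{L^\infty}\ge1/(1-t)$, and Lemma~\ref{lem:unique} gives $T_*=1$.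

The data are $u_0=\Phi(\eta_0,\xi_0)$ with $\eta_0+i\xi_0=\log(1+ix)$. For $j\ge1$ the $j$-th derivative of $\log(1+ix)$ has modulus $(j-1)!\,|1+ix|^{-j}\le(j-1)!$. Every partial derivative of $\Phi$ is bounded on $\mathbb{R}\times I$, because $\Phi$ is $2\pi$-periodic in $\eta$ and affine in $\xi$. By the chain rule, each derivative of $u_0$ is a finite sum of products of such bounded factors. Note that $\eta_0$ itself is unbounded; only its derivatives enter.

For $n>3$ write points of $\mathbb{R}^n$ as $(u',u'')\in\mathbb{R}^3\times\mathbb{R}^{n-3}$ and take the block diagonal matrix $A(u')\oplus\mathrm{diag}(3,4,\dots,n-1)$. Its eigenvalues are the constants $-1,1,2,3,\dots,n-1$, and a smooth eigenframe consists of the vectors $(r_i(u'),0)$ and $e_4,\dots,e_n$. The function $(u,0)$, with $u$ as above, is a solution with the same norms.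
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
We keep the matrix $A$ and change $V$. The combinations $V_1+V_2$ and $V_1-V_2$ of a solution of \eqref{eq:linear} are transported with speeds $1$ and $-1$; for \eqref{eq:V} they are $1+(x-t)$ and $1+(-x-t)$. We cut off the profile $1+y$, taking care that $V$ does not leave $\Sigma$ before $t=1$. Let $\chi\in C^\infty(\mathbb{R})$ satisfy $0\le\chi\le1$, $\chi=1$ on $[-1,1]$ and $\chi(y)=0$ for $|y|\ge2$. Put $P(y)=1+y\chi(y)$ and define $V$ by
\[
V_1+V_2=P(x-t),\qquad V_1-V_2=P(-x-t).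
\]
Then $(\partial_t+\partial_x)(V_1+V_2)=0$ and $(\partial_t-\partial_x)(V_1-V_2)=0$; half the sum and half the difference of these equations are the two rows of \eqref{eq:linear}. We have $P>0$ on $(-1,\infty)$, since $P=1+y$ on $(-1,0]$ and $P\ge1$ on $[0,\infty)$. For $t<1$ one of the numbers $x-t$ and $-x-t$ equals $|x|-t>-1$, so one of $V_1\pm V_2$ is positive. This means $V_1>-|V_2|$, that is, $V\in\Sigma$. (Now $\xi$ is no longer confined to $(-\frac\pi2,\frac\pi2)$ a priori; this is why $I$ was chosen larger.) By Proposition~\ref{prop:lift}, $u=\Phi(\eta,\xi)$ is a smooth solution of the equation on $[0,1)\times\mathbb{R}$ with $|u|<5+\frac{3\pi}4$.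

If $t<1$ and $|x|\ge2+t$, then $|x-t|\ge2$ and $|x+t|\ge2$, so $V=(1,0)^T$ and $u=\Phi(0,0)=(5,0,0)^T=:\bar u$. Thus $u_0-\bar u$ is supported in $[-2,2]$, and for $T'<1$ the $C^1$ norm of $u(t,\cdot)$ is bounded on $[0,T']$, because $u$ is smooth on the compact set $[0,T']\times[-3,3]$ and constant for $|x|\ge3$. If $|x|<1-t$, both $x-t$ and $-x-t$ lie in $(-1,1)$, so $V=(1-t,x)^T$. In this triangle $u$ is the solution of the previous proof, whence $|u_x(t,0)|\ge1/(1-t)$ and $T_*=1$. For $n>3$ add decoupled components as before.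

Since $F\equiv0$, the function $u^\varepsilon(t,x)=u(\varepsilon t,\varepsilon x)$ is a $C^1$ solution on $[0,1/\varepsilon)$ with data $u_0(\varepsilon x)$. It has the same range as $u$, and $|u^\varepsilon_x(t,0)|\ge\varepsilon/(1-\varepsilon t)$. Lemma~\ref{lem:unique} gives $T_*=1/\varepsilon$.
\end{proof}

\section{The gradient along characteristics}\label{sec:grad}

We return to a general system satisfying (H2). Let $u$ be a $C^1$ solution on $[0,T)$ and put $w_i=l_i(u)u_x$ and $f_i=l_iF$. Multiplying \eqref{eq:cauchy} by $l_i(u)$ gives $l_i(u)u_t=f_i-\lambda_iw_i$, so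
\begin{equation}\label{eq:decomp}
u_x=\sum_jw_jr_j,\qquad u_t=\sum_j(f_j-\lambda_jw_j)r_j ,
\end{equation}
where functions of $u$ are evaluated at $u(t,x)$. The difficulty in deriving \eqref{eq:heuristic} is that $w_i$ is only continuous, so the equation cannot be differentiated. We first obtain an equation in divergence form, which makes sense for distributions, and then show that such an equation forces differentiability along characteristics.

\begin{lemma}\label{lem:char}
Let $\lambda\in C^1([0,T)\times\mathbb{R})$ be bounded on $[0,T']\times\mathbb{R}$ for each $T'<T$, let $w,g$ be continuous on $[0,T)\times\mathbb{R}$, and suppose $\partial_tw+\partial_x(\lambda w)=g$ in the sense of distributions on $(0,T)\times\mathbb{R}$. Then every point lies on a unique curve $\dot x=\lambda(t,x)$ defined on $[0,T)$, and along each such curve $w$ is $C^1$ with derivative $g-\lambda_xw$.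
\end{lemma}

\begin{proof}
Since $\lambda$ is $C^1$ and bounded on strips, the solutions of $\dot x=\lambda(t,x)$ are unique and exist on all of $[0,T)$. Let $X(t,\alpha)$ be the solution with $X(0,\alpha)=\alpha$. By the theorem on differentiable dependence on initial values, $X$ is $C^1$ and $\partial_tX_\alpha=\lambda_x(t,X)X_\alpha$, $X_\alpha(0,\alpha)=1$, so $X_\alpha>0$. Thus $(t,\alpha)\mapsto(t,X(t,\alpha))$ is a $C^1$ bijection of $(0,T)\times\mathbb{R}$ with Jacobian $X_\alpha>0$. Its inverse $(t,x)\mapsto(t,\alpha(t,x))$ is $C^1$, and $\alpha_t+\lambda\alpha_x=0$ because $\alpha$ is constant along the curves.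

The hypothesis says that $\iint\bigl(w(\theta_t+\lambda\theta_x)+g\theta\bigr)\,dx\,dt=0$ for $\theta\in C_c^\infty((0,T)\times\mathbb{R})$. As $w,\lambda w,g$ are locally bounded, mollifying $\theta$ extends this to $\theta\in C_c^1$. Take $\theta=a(t)\,b(\alpha(t,x))$ with $a\in C_c^\infty(0,T)$ and $b\in C_c^\infty(\mathbb{R})$. Then $\theta_t+\lambda\theta_x=a'(t)\,b(\alpha)$, and the substitution $x=X(t,\alpha)$ gives
\[
\int b(\alpha)\Bigl[\int_0^T\bigl(w(t,X)X_\alpha\,a'(t)+g(t,X)X_\alpha\,a(t)\bigr)\,dt\Bigr]d\alpha=0 .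
\]
The bracket is continuous in $\alpha$ and $b$ is arbitrary, so the bracket vanishes for every $\alpha$. Fix $\alpha$ and let $p(t)=w(t,X)X_\alpha$. The function $p(t)-\int_0^tg(s,X)X_\alpha\,ds$ is continuous on $[0,T)$ and has distributional derivative zero, so it is constant. Hence $p$ is $C^1$ with $p'=gX_\alpha$, and $w(t,X)=p/X_\alpha$ is $C^1$ with derivative $g-\lambda_xw$.
\end{proof}

The lemma applies to $\lambda=\lambda_i(u(t,x))$, which is $C^1$ and bounded on strips. We call the corresponding curves \emph{$i$-characteristics} and write $D_i$ for the derivative along them; on $C^1$ functions $D_i=\partial_t+\lambda_i\partial_x$. Let $\omega_i$ be the exterior derivative of the $1$-form $l_i=(l_{i1},\dots,l_{in})$, that is, the antisymmetric bilinear form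
\[
\omega_i(a,b)=\sum_{p,q}\frac{\partial l_{iq}}{\partial u_p}\,(a_pb_q-a_qb_p),
\]
and let $\kappa_{ijk}=\omega_i(r_j,r_k)=-\kappa_{ikj}$. By (H2) the $\kappa_{ijk}$ are $C^1$ functions of $u$.

\begin{proposition}\label{prop:grad}
Assume \textup{(H2)}. Along each $i$-characteristic, $w_i$ is $C^1$ and
\begin{equation}\label{eq:grad}
\begin{aligned}
D_iw_i={}&-\sum_j(\nabla\lambda_i\,r_j)\,w_jw_i-\sum_{j<k}\kappa_{ijk}(\lambda_j-\lambda_k)\,w_jw_k\\
&+\sum_j(\nabla f_i\,r_j)\,w_j-\sum_{j<k}\kappa_{ijk}\,(f_kw_j-f_jw_k).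
\end{aligned}
\end{equation}
\end{proposition}

\begin{proof}
For a smooth map $\tilde u$ the second derivatives cancel in
\[
\partial_t\bigl(l_i(\tilde u)\tilde u_x\bigr)-\partial_x\bigl(l_i(\tilde u)\tilde u_t\bigr)=\sum_{p,q}\frac{\partial l_{iq}}{\partial u_p}\bigl(\partial_t\tilde u_p\,\partial_x\tilde u_q-\partial_x\tilde u_p\,\partial_t\tilde u_q\bigr)=\omega_i(\tilde u_t,\tilde u_x).
\]
Tested against $\theta\in C_c^\infty((0,T)\times\mathbb{R})$ and integrated by parts, this identity contains only $\tilde u$ and its first derivatives. Mollifications of $u$ converge to $u$ in $C^1$ on the support of $\theta$, so the identity holds for $u$ in the sense of distributions. By \eqref{eq:decomp} and antisymmetry,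
\begin{align*}
\omega_i(u_t,u_x)&=-\sum_{j,k}\kappa_{ijk}\,w_j(f_k-\lambda_kw_k)\\
&=-\sum_{j<k}\kappa_{ijk}\bigl[(\lambda_j-\lambda_k)w_jw_k+f_kw_j-f_jw_k\bigr].
\end{align*}
The left side of the identity is $\partial_tw_i+\partial_x(\lambda_iw_i)-\partial_xf_i$. Since $f_i(u)$ is $C^1$, we have $\partial_xf_i=\sum_j(\nabla f_i\,r_j)w_j$, and so $\partial_tw_i+\partial_x(\lambda_iw_i)$ equals the continuous function $\sum_j(\nabla f_i\,r_j)w_j+\omega_i(u_t,u_x)$. Lemma~\ref{lem:char} and $\partial_x\lambda_i=\sum_j(\nabla\lambda_i\,r_j)w_j$ give \eqref{eq:grad}.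
\end{proof}

The right side of \eqref{eq:grad} has only quadratic and linear terms in $w$, with coefficients continuous in $u$, and its only square is $-(\nabla\lambda_i\,r_i)w_i^2$. This is \eqref{eq:heuristic}.

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
Let $W(t)=\max_i\sup_x|w_i(t,x)|$. As a supremum of continuous functions of $t$, it is lower semicontinuous, hence measurable, and it is bounded on $[0,T']$ for $T'<T_*$. Since $l_i$ and $r_i$ are bounded on the ball $|u|\le M$, there are constants $c_M,c_M'>0$ with $c_MW(t)\le\|u_x(t,\cdot)\|_{L^\infty}\le c_M'W(t)$. As $u$ is bounded, blow-up at $T_*$ means that $W$ is unbounded on $[t,T_*)$ for every $t<T_*$.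

The coefficients in \eqref{eq:grad} are bounded on the ball, so $|D_iw_i|\le C(W^2+W)$ with a constant $C=C_M>0$. Integrating along the $i$-characteristic through $(s,x)$ from time $t$ to time $s$ and taking the supremum over $x$ and $i$, we get
\[
W(s)\le W(t)+C\int_t^s(W^2+W)\,d\tau\qquad(t\le s<T_*).
\]
Fix $t$ and $\delta>W(t)$, and let $N(s)=\delta+C\int_t^s(W^2+W)\,d\tau$. Then $N$ is positive and locally Lipschitz, $W\le N$, and $N'\le CN(1+N)$ almost everywhere. Hence $\frac{d}{ds}\ln\frac N{1+N}=\frac{N'}{N(1+N)}\le C$, and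
\[
\frac{N(s)}{1+N(s)}\le e^{C(T_*-t)}\frac\delta{1+\delta}\qquad(t\le s<T_*).
\]
Since $N\ge W$ is unbounded, the supremum of the left side is $1$. Letting $\delta\downarrow W(t)$, we obtain $1+W(t)\le e^{C(T_*-t)}W(t)$, that is, $W(t)\ge(e^{C(T_*-t)}-1)^{-1}$. This is the asserted bound. As $e^s-1\le2s$ for $0\le s\le1$, the bound is at least $c_M/\bigl(2C_M(T_*-t)\bigr)$ for $t$ close to $T_*$, while \eqref{eq:rate} shows that $\|u_x(t,\cdot)\|_{L^\infty}\le8/(1-t)$ in the example of Theorem~\ref{thm:main}.
\end{proof}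

Hypothesis (H3) was not used in this proof.

\section{Dimensions one and two}\label{sec:low}

To prove Theorem~\ref{thm:low} we assume that $u$ is a $C^1$ solution on $[0,T_*)$ with $T_*<\infty$ and $|u|\le M$, and we show that $u_x$ is bounded on $[0,T_*)\times\mathbb{R}$. Then $u$ does not blow up at $T_*$. The final assertion of the theorem follows from Theorem~\ref{thm:main}.

For $n=1$, (H3) reduces \eqref{eq:grad} to the linear equation $D_1w_1=(\nabla f_1\,r_1)w_1$. The coefficient is bounded by some $C$ on $[-M,M]$, so $|w_1(t,x)|\le e^{CT_*}\|w_1(0,\cdot)\|_{L^\infty}$, and $u_x=w_1r_1$ is bounded.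

Let $n=2$, $K=\{|u|\le M\}\subset\mathbb{R}^2$ and $\kappa_i=\kappa_{i12}$. By (H3) the squares $w_1^2$ and $w_2^2$ are absent from \eqref{eq:grad}, which reads
\begin{equation}\label{eq:two}
D_1w_1=G_1w_1w_2+\alpha_1w_1+\beta_1w_2,\qquad D_2w_2=G_2w_1w_2+\alpha_2w_2+\beta_2w_1,
\end{equation}
where
\[
G_1=-\nabla\lambda_1\,r_2-\kappa_1(\lambda_1-\lambda_2),\qquad G_2=-\nabla\lambda_2\,r_1-\kappa_2(\lambda_1-\lambda_2)
\]
are $C^1$ functions of $u$, and $\alpha_1=\nabla f_1\,r_1-\kappa_1f_2$, $\beta_1=\nabla f_1\,r_2+\kappa_1f_1$, $\alpha_2=\nabla f_2\,r_2+\kappa_2f_1$, $\beta_2=\nabla f_2\,r_1-\kappa_2f_2$ are continuous.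

The first equation is linear in $w_1$, with the uncontrolled coefficient $G_1w_2$, and we must bound the integral of this coefficient along a $1$-characteristic. By \eqref{eq:decomp},
\begin{equation}\label{eq:motion}
D_1u=(\lambda_1-\lambda_2)w_2r_2+F,\qquad D_2u=(\lambda_2-\lambda_1)w_1r_1+F .
\end{equation}
So, up to the bounded term $F$, the state moves along a $1$-characteristic in the direction of $r_2$, with speed proportional to $w_2$. If $h_1$ is a function of $u$ with $(\lambda_1-\lambda_2)\nabla h_1\,r_2=G_1$, then $G_1w_2$ is the derivative of $h_1(u)$ up to a bounded term, and its integral is bounded because $u$ stays in $K$. We therefore have to solve $\nabla h\,Z=g$ on $K$ for a nowhere vanishing field $Z$. A periodic orbit of $Z$ along which $g$ has nonzero integral would make this impossible, but in the plane there is none. We use two textbook facts about a $C^1$ vector field $Z$ on $\mathbb{R}^2$: the region enclosed by a periodic orbit contains a zero of $Z$; and (Poincar\'e--Bendixson) if a forward orbit lies in a compact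 set that contains no zero of $Z$, then its $\omega$-limit set is a periodic orbit.

\begin{lemma}\label{lem:cohom}
Let $Z$ be a nowhere vanishing $C^2$ vector field on $\mathbb{R}^2$, let $K\subset\mathbb{R}^2$ be compact, and let $g\in C^1(\mathbb{R}^2)$. There is a $C^1$ function $h$ on an open neighborhood of $K$ with $\nabla h\,Z=g$ on $K$.
\end{lemma}

\begin{proof}
The idea is to integrate $g$ along orbits inside long thin flow boxes. Such an integral, extended by zero, jumps at the exit side of the box, so we make the boxes long enough to exit outside $K$.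

\emph{Orbits leave $K$.} Let $\gamma(s,p)$ be the flow of $Z$; it is $C^2$ on an open domain. By the first fact, $Z$ has no periodic orbit. If the forward orbit of $p\in K$ stayed in $K$, it would be defined for all $s\ge0$, and the second fact would give a periodic orbit. So there is $b>0$ with $\gamma(b,p)\notin K$. Choose $a>0$ such that $\gamma(s,p)$ is defined for $s\in[-a,b]$. The arc $s\mapsto\gamma(s,p)$ is injective, since $Z$ has neither zeros nor periodic orbits.

\emph{Flow boxes.} Let $\nu$ be a unit vector orthogonal to $Z(p)$ and $\Psi(s,\tau)=\gamma(s,p+\tau\nu)$, a $C^2$ map near $[-a,b]\times\{0\}$. At $(s,0)$ its partial derivatives are $Z(\gamma(s,p))=D_p\gamma(s,p)Z(p)$ and $D_p\gamma(s,p)\nu$. They are independent because $D_p\gamma(s,p)$ is invertible, so $\Psi$ is a local diffeomorphism near the segment. For small $\epsilon>0$ it is injective on $[-a,b]\times[-\epsilon,\epsilon]$. Otherwise there would be pairs of distinct points with equal images converging to $(s,0)$ and $(s',0)$; then $s=s'$ by injectivity on the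 arc, which contradicts local injectivity at $(s,0)$. Shrinking $\epsilon$, we also have that the compact exit side $\mathcal{E}=\Psi(\{b\}\times[-\epsilon,\epsilon])$ is disjoint from $K$. The set $U=\Psi((-a,b)\times(-\epsilon,\epsilon))$ is an open neighborhood of $p$, and $\Psi$ is a diffeomorphism of the open rectangle onto $U$ with $\partial_s\Psi=Z(\Psi)$.

\emph{Integration.} Cover $K$ by finitely many such sets $U_j$, with data $\Psi_j,a_j,b_j,\epsilon_j,\mathcal{E}_j$, and take $\chi_j\in C_c^\infty(U_j)$ with $\sum_j\chi_j=1$ on $K$. Define $h_j=0$ off $U_j$ and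
\[
h_j(\Psi_j(s,\tau))=\int_{-a_j}^s(\chi_jg)(\Psi_j(s',\tau))\,ds'\qquad\text{on }U_j .
\]
On $U_j$ the function $h_j$ is $C^1$, because the integrand is, and $\nabla h_j\,Z=\partial_s(h_j\circ\Psi_j)=\chi_jg$. Since $\chi_j\circ\Psi_j$ has compact support in the open rectangle, there is $\delta>0$ such that $h_j$ vanishes off the compact set $Q_j=\Psi_j([-a_j+\delta,b_j]\times[-\epsilon_j+\delta,\epsilon_j-\delta])$, and $Q_j\subset U_j\cup\mathcal{E}_j$. A point outside $U_j\cup\mathcal{E}_j$ thus has a neighborhood on which $h_j=0$, and $\chi_jg=0$ at that point. Hence $h_j$ is $C^1$ on $\mathbb{R}^2\setminus\mathcal{E}_j$ with $\nabla h_j\,Z=\chi_jg$. The function $h=\sum_jh_j$ on $\mathbb{R}^2\setminus\bigcup_j\mathcal{E}_j$ has the required properties.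
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:low}]
The fields $r_1,r_2$ are $C^2$ and nowhere zero on $\mathbb{R}^2$. The functions $G_1/(\lambda_1-\lambda_2)$ and $G_2/(\lambda_2-\lambda_1)$ are $C^1$; this uses strict hyperbolicity and the $C^2$ regularity in (H2). Lemma~\ref{lem:cohom}, with $Z=r_2$ and with $Z=r_1$, gives $C^1$ functions $h_1,h_2$ near $K$ such that on $K$
\begin{equation}\label{eq:h}
(\lambda_1-\lambda_2)\,\nabla h_1\,r_2=G_1,\qquad(\lambda_2-\lambda_1)\,\nabla h_2\,r_1=G_2 .
\end{equation}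
Since $u$ takes values in $K$, \eqref{eq:motion} yields $D_1h_1(u)=G_1w_2+\nabla h_1F$ and $D_2h_2(u)=G_2w_1+\nabla h_2F$. Put $Y_i=e^{-h_i(u)}w_i$. Then $D_iY_i=e^{-h_i}\bigl(D_iw_i-w_iD_ih_i(u)\bigr)$, the quadratic terms of \eqref{eq:two} cancel, and
\begin{align*}
D_1Y_1&=(\alpha_1-\nabla h_1F)\,Y_1+e^{h_2-h_1}\beta_1Y_2,\\
D_2Y_2&=(\alpha_2-\nabla h_2F)\,Y_2+e^{h_1-h_2}\beta_2Y_1 .
\end{align*}
The coefficients are continuous functions of $u$, hence bounded on $K$. Let $\mathcal{Y}(t)$ be the supremum of $|Y_i(\tau,x)|$ over $i=1,2$, $\tau\le t$ and $x\in\mathbb{R}$; it is finite and nondecreasing on $[0,T_*)$. Integrating along characteristics from time $0$ gives $\mathcal{Y}(t)\le\mathcal{Y}(0)+C\int_0^t\mathcal{Y}(s)\,ds$, and Gronwall's inequality gives $\mathcal{Y}(t)\le\mathcal{Y}(0)e^{CT_*}$. Since $h_i$ and $r_i$ are bounded on $K$, the gradient $u_x=\sum_ie^{h_i(u)}Y_ir_i(u)$ is bounded on $[0,T_*)\times\mathbb{R}$.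
\end{proof}

\begin{remark}\label{rem:compare}
The model of Section~\ref{sec:model} shows that the proof cannot dispense with the assumption that $A$ is defined on the whole plane, and it shows which step breaks. Take $r_i=R_i$ on $\mathcal{A}$. By Lemma~\ref{lem:transfer}, $w_i=e^{-\eta}\,d_i\cdot V_x$, and $d_i\cdot V_x$ is constant along $i$-characteristics because $V_x$ also solves \eqref{eq:linear}. So $D_i(e^\eta w_i)=0$: the role of $h_1$ and $h_2$ is played by $-\eta$, which is not a single-valued function on the annulus and is unbounded along the solution \eqref{eq:etaxi}. Since $\nabla\eta\,r_2=\cos\varphi$, formula \eqref{eq:motion} gives $D_1\eta=-2\cos\varphi\,w_2$ and $D_1w_1=2\cos\varphi\,w_1w_2$, so the first equation in \eqref{eq:h} reads $\nabla h_1\,r_2=-\cos\varphi$. On the periodic orbit $\xi=\frac\pi4$ of $r_2$ the right side is $-1$, and no function $h_1$ can decrease strictly all the way around a closed curve. In $\mathbb{R}^2$ a nowhere vanishing field has no such orbit; by \eqref{eq:restrict}, the field $r_2$ of Section~\ref{sec:frame}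 has the periodic orbit $\eta\mapsto\Phi(\eta,\frac\pi4)$ in $\mathbb{R}^3$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Mechanism of singularity formation for quasilinear hyperbolic systems with linearly degenerate characteristic fields},
\texttt{https://core.ac.uk/download/pdf/82758884.pdf}.
\end{thebibliography}
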